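
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Projective functors can send simple modules to nonzero decomposable modules}


\begin{abstract}
Let $\theta_x$ and $L_y$, for $x,y\in S_n$, be the indecomposable projective functors and the simple modules of the principal block of category $\mathcal O$ for $\mathfrak{sl}_n(\mathbb C)$. A conjecture of Kildetoft and Mazorchuk says that $\theta_xL_y$ is indecomposable whenever it is nonzero. We show that this fails for every $n\ge 17$, and that the number of indecomposable summands of $\theta_xL_y$ is unbounded as $n$ grows. The idea is to choose $x$ so that $\theta_x$ first produces a module with simple top, simple socle and semisimple middle, and then kills the top and the socle; what is left is a direct sum in which multiplicities are Kazhdan--Lusztig $\mu$-coefficients. The one nonclassical input is the theorem of McLarnan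 and Warrington, whose proof relies on computer calculations, that a $\mu$-coefficient outside $\{0,1\}$ occurs inside a left cell of $S_{16}$.
\end{abstract}

\section{The question and the answer}

Let $\mathfrak g=\mathfrak{sl}_n(\mathbb C)$ with a fixed triangular decomposition, and identify its Weyl group with $S_n$. Let $\mathcal O_0$ be the principal block of the BGG category $\mathcal O$. For $w\in S_n$ let $\Delta_w$ be the Verma module with highest weight $w\cdot 0$ (dot action), so that $\Delta_e$ is the dominant one; let $L_w$ be its simple quotient and $P_w$ the projective cover of $L_w$ in $\mathcal O_0$.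

A \emph{projective functor} on $\mathcal O_0$ is a direct summand of a functor obtained by tensoring with a finite-dimensional $\mathfrak g$-module and projecting back onto $\mathcal O_0$. The indecomposable ones are labeled by $S_n$: for each $w$ there is, up to isomorphism, exactly one indecomposable projective functor $\theta_w$ with $\theta_w\Delta_e\cong P_w$.

So the indecomposable functor $\theta_x$ takes the module $\Delta_e$ to an indecomposable module. What does it do to a simple module $L_y$? It may kill it. If $x=e$, then $\theta_xL_y=L_y$. If $x=s$ is a simple reflection, then $\theta_s$ is translation onto and out of a wall, and an adjunction argument (recalled in the proof of Proposition~\ref{prop:split}) shows that $\theta_sL_y$ is zero or has simple top; in the second case it is indecomposable. One is led to guess that this is the general behavior.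

\begin{conjecture}[Kildetoft--Mazorchuk, 2016; see \cite{KCP}]
Let $x,y\in S_n$ be such that $\theta_xL_y\neq0$. Then $\theta_xL_y$ is indecomposable.
\end{conjecture}

We disprove it. Let $\mu(u,v)$ denote the Kazhdan--Lusztig $\mu$-coefficient; it is a nonnegative integer, equal to $\dim\operatorname{Ext}^1_{\mathcal O}(L_u,L_v)$. Its definition and that of cells are recalled in Section~\ref{sec:background}. Our input is the following.

\begin{theorem}[McLarnan--Warrington \cite{MW}]\label{thm:MW}
There are two elements of $S_{16}$ in the same left cell whose $\mu$-coefficient is not in $\{0,1\}$, and hence is at least $2$.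
\end{theorem}

As its authors state, the proof of this theorem relies on computer calculations. Inversion preserves $\mu$ and exchanges left and right cells, and $\mu(u,u)=0$. So there are also $u\ne v$ in the same \emph{right} cell of $S_{16}$ with $\mu(u,v)\ge2$; this is the form we use.

\begin{theorem}\label{thm:main}
For every $n\ge17$ there are $x,y\in S_n$ such that $\theta_xL_y$ is nonzero and decomposable. So the conjecture is false for every $n\ge 17$.
\end{theorem}

\begin{theorem}\label{thm:many}
Let $u\ne v$ lie in the same right cell of $S_m$, with $k:=\mu(u,v)\ge2$. For all $r\ge1$ and all $n\ge r(m+1)$ there are $x,y\in S_n$ and a module $M\neq0$ such that $M^{\oplus k^r}$ is a direct summand of $\theta_xL_y$. In particular, by Theorem~\ref{thm:MW}, for $n\ge17r$ some $\theta_xL_y$ has at least $2^r$ indecomposable summands, and over all $n$ the number of indecomposable summands of $\theta_xL_y$ is unbounded.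
\end{theorem}

The proof has two halves. In Sections~\ref{sec:mechanism} and~\ref{sec:parabolic} we find sufficient conditions, on the level of permutations, for some $\theta_xL_y$ to contain $\mu(a,b)$ copies of one nonzero module as a direct summand (Proposition~\ref{prop:criterion}). In Section~\ref{sec:letters} we show that every pair of distinct elements in a right cell of $S_m$ can be turned, without changing its $\mu$-coefficient, into a pair in some $S_{m'}$ with $m'\le m$ that satisfies these conditions. Section~\ref{sec:proofs} puts the halves together.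

\section{Background}\label{sec:background}

\subsection{Hecke algebra and Kazhdan--Lusztig basis}

Let $W$ be a symmetric group or a standard parabolic subgroup of one, with length function $\ell$ and Bruhat order $\le$, and let $A=\mathbb Z[t^{\pm1}]$. The Hecke algebra $H=H(W)$ has $A$-basis $H_w$ $(w\in W)$, with $H_xH_y=H_{xy}$ if $\ell(xy)=\ell(x)+\ell(y)$ and $H_s^2=1+(t^{-1}-t)H_s$ for simple reflections $s$. The bar involution is the ring automorphism with $\overline t=t^{-1}$ and $\overline{H_w}=(H_{w^{-1}})^{-1}$. The Kazhdan--Lusztig basis consists of the bar-invariant elements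
\[
C_w=\sum_{x}p_{x,w}H_x,\qquad p_{w,w}=1,\quad p_{x,w}\in t\mathbb Z[t]\ (x\ne w),\quad p_{x,w}=0\text{ unless }x\le w;
\]
for instance $C_s=H_s+t$. In the classical normalization the Kazhdan--Lusztig polynomial in $q$ is $t^{\ell(x)-\ell(w)}p_{x,w}$ with $q=t^{-2}$.

The existence and uniqueness of $C_w$ are a case of the \emph{triangularity lemma}, which we use once more in Section~\ref{sec:parabolic}: if a free $A$-module with basis $(e_i)$, indexed by a finite poset, carries an involution that is semilinear with respect to $t\mapsto t^{-1}$ and satisfies $\overline{e_i}\in e_i+\sum_{j<i}Ae_j$, then for each $i$ there is exactly one invariant element in $e_i+\sum_{j<i}t\mathbb Z[t]e_j$.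

We also use that a bar-invariant element of $H_w+\sum_xt\mathbb Z[t]H_x$, with $x$ running over all of $W$, equals $C_w$. Indeed, its difference from $C_w$ is bar-invariant with all coefficients in $t\mathbb Z[t]$. If the difference were nonzero, then its coefficient at an $H_x$ with $x$ maximal would be a bar-invariant nonzero element of $t\mathbb Z[t]$, and there is none.

Write $[f]_i$ for the coefficient of $t^i$ in $f$ and put
\[
\mu(x,w)=\mu(w,x)=[p_{x,w}]_1+[p_{w,x}]_1 .
\]
At most one of the two terms is nonzero. If $x<w$, then $\mu(x,w)$ is the coefficient of $q^{(\ell(w)-\ell(x)-1)/2}$ in the Kazhdan--Lusztig polynomial; it is nonnegative. If $\mu(x,w)\ne0$, then $\ell(x)\not\equiv\ell(w)\bmod 2$. If $x<w$ and $\ell(w)-\ell(x)=1$, then $p_{x,w}=t$ and $\mu(x,w)=1$. The anti-automorphism $H_w\mapsto H_{w^{-1}}$ commutes with the bar involution, so $p_{x^{-1},w^{-1}}=p_{x,w}$ and $\mu(x^{-1},w^{-1})=\mu(x,w)$.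

Let $\mathcal L(w)=\{s:sw<w\}$ and $\mathcal R(w)=\{s:ws<w\}$ be the descent sets. We use three standard rules, together with their right-handed versions.
\begin{itemize}
\item[(H1)] $C_sH_x=H_{sx}+tH_x$ if $sx>x$, and $C_sH_x=H_{sx}+t^{-1}H_x$ if $sx<x$.
\item[(H2)] $C_sC_w=(t+t^{-1})C_w$ if $sw<w$. If $sw>w$, then
$C_sC_w=C_{sw}+\sum_{x<w,\ sx<x}\mu(x,w)\,C_x$.
\item[(H3)] If $sw<w$ and $sx>x$, then $p_{x,w}=t\,p_{sx,w}$. Comparing coefficients of $t^1$: if moreover $x<w$ and $\mu(x,w)\neq0$, then $w=sx$ and $\mu(x,w)=1$.
\end{itemize}

\subsection{Cells}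

Let $\le_L$ be the preorder generated by the relations $x\le_Ly$ whenever $C_x$ occurs (has nonzero coefficient) in $C_hC_y$ for some $h\in W$. Define $\le_R$ in the same way with $C_yC_h$, and let $\le_{LR}$ be generated by $\le_L$ and $\le_R$. The equivalence relations $\sim_L,\sim_R,\sim_{LR}$ of these preorders define left, right and two-sided cells.

Since the $C_s$ generate $H$, the preorder $\le_R$ is generated by the relations ``$x\ne w$ and $C_x$ occurs in $C_wC_s$ for some $s$''. By (H2) and (H3) this condition is equivalent to
\begin{equation}\label{eq:gen}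
\mu(x,w)\neq0\quad\text{and}\quad\mathcal R(x)\not\subset\mathcal R(w).
\end{equation}
Indeed, if $C_x$ with $x\ne w$ occurs in $C_wC_s$, then $ws>w$, and either $x=ws$ or $x<w$, $xs<x$, $\mu(x,w)\ne0$; in both cases $\mu(x,w)\neq0$ and $s\in\mathcal R(x)\setminus\mathcal R(w)$. Conversely, if $s\in\mathcal R(x)\setminus\mathcal R(w)$ and $\mu(x,w)\ne0$, then either $x<w$, or $x>w$ and then $x=ws$ by (H3); so $C_x$ occurs in $C_wC_s$. The left-handed version holds with $\mathcal L$. The set $\mathcal R$ is constant on left cells and $\mathcal L$ is constant on right cells \cite{KL}. We also need the following result of Lusztig \cite[P4 and P9, proved for Weyl groups with equal parameters in Ch.~15]{Lu}: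
\begin{itemize}
\item[(C1)] If $x\le_Ly$ and $x\sim_{LR}y$, then $x\sim_Ly$.
\end{itemize}

\subsection{The Robinson--Schensted correspondence}

Permutations are composed as functions and written as words $w(1)w(2)\cdots w(m)$. Right multiplication by $s_i$ exchanges the letters in positions $i,i+1$; left multiplication exchanges the values $i,i+1$. Thus $ws_i<w$ if and only if $w(i)>w(i+1)$. We regard $S_m\subset S_n$ for $m\le n$ as the subgroup fixing $m+1,\dots,n$.

Let $\mathbf P(w)$ and $\mathbf Q(w)$ be the insertion and recording tableaux of the word $w(1)\cdots w(m)$ under row insertion; $\mathbf P$ and $\mathbf Q$ have the same shape and determine $w$, every pair of standard tableaux of the same shape with $m$ boxes occurs, and $\mathbf Q(w)=\mathbf P(w^{-1})$. The last letter is recovered by \emph{reverse insertion}: if $m$ lies in row $i$ of $\mathbf Q(w)$, remove the entry of $\mathbf P(w)$ in the same box; in row $i-1$, let it replace the largest entry smaller than it; carry the replaced entry to row $i-2$, and so on. The number leaving row~$1$ is $w(m)$, and the remaining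 tableau is the insertion tableau of $w(1)\cdots w(m-1)$. We use:
\begin{itemize}
\item[(C2)] (\cite{KL}; see also Ariki, or \cite[Ch.~6]{BjBr}.) $u\sim_Rv\iff\mathbf P(u)=\mathbf P(v)$; $u\sim_Lv\iff\mathbf Q(u)=\mathbf Q(v)$; $u\sim_{LR}v$ if and only if the shapes agree. In particular $u\sim_Lv$ and $u\sim_Rv$ imply $u=v$.
\end{itemize}
Combining (C1) and (C2), we obtain the incomparability that drives everything below:
\begin{equation}\label{eq:incomp}
a\sim_Rb,\ a\neq b\quad\Longrightarrow\quad a\not\le_Lb .
\end{equation}
Indeed $a\le_Lb$ would give $a\sim_Lb$ by (C1), hence $a=b$ by (C2).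

\subsection{Projective functors and the Hecke algebra at \texorpdfstring{$t=1$}{t=1}}

At $t=1$ the algebra $H(S_n)$ becomes $\mathbb Z[S_n]$, with $H_x$ becoming $x$. Identify $[\Delta_x]$ with $x\in\mathbb Z[S_n]$. By the Kazhdan--Lusztig conjecture (Beilinson--Bernstein, Brylinski--Kashiwara), $[\Delta_x:L_w]=p_{x,w}(1)$, so BGG reciprocity gives $[P_w]=C_w|_{t=1}$. Projective functors act on the Grothendieck group by right multiplications; since $\theta_w\Delta_e\cong P_w$, the functor $\theta_w$ acts as right multiplication by $C_w|_{t=1}$. Projective functors on $\mathcal O_0$ are determined up to isomorphism by their values on $\Delta_e$ (Bernstein--Gelfand). Hence, if $C_yC_x|_{t=1}=\sum_zm_zC_z|_{t=1}$, then $\theta_x\circ\theta_y\cong\bigoplus_z\theta_z^{\oplus m_z}$ (note the order). The functor $\theta_x$ is exact and has $\theta_{x^{-1}}$ as a two-sided adjoint, so $[\theta_xL_y:L_w]=\dim\operatorname{Hom}(P_w,\theta_xL_y)=\dim\operatorname{Hom}(\theta_{x^{-1}}P_w,L_y)$, that is,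
\begin{equation}\label{eq:mult}
[\theta_xL_y:L_w]=\text{the coefficient of }C_y\text{ in }C_wC_{x^{-1}}|_{t=1}.
\end{equation}
For example, (H2) shows that every $C_y$ occurring in $C_wC_s$ has $ys<y$, and that $C_yC_s|_{t=1}=2C_y|_{t=1}$ if $ys<y$. So $\theta_sL_y\ne0$ if and only if $ys<y$.

Two more facts are needed.
\begin{itemize}
\item[(O1)] $\theta_s\cong T_{\mathrm{out}}T_{\mathrm{on}}$, where $T_{\mathrm{on}}$ and $T_{\mathrm{out}}$ are translation onto and out of the $s$-wall; these two functors are biadjoint. The module $T_{\mathrm{on}}L_w$ is simple or $0$, and nonisomorphic simple modules that are not killed have nonisomorphic images.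
\item[(O2)] $\dim\operatorname{Ext}^1_{\mathcal O}(L_w,L_z)=\mu(w,z)$ (Beilinson--Ginzburg--Soergel; \cite[Ch.~8]{Hu}). In particular it vanishes if $\ell(w)\equiv\ell(z)\bmod 2$.
\end{itemize}

\section{Killing the top and the socle}\label{sec:mechanism}

The smallest example of the mechanism lives in $S_3$.

\begin{example}\label{ex:S3}
Let $y=s_1$ and $x=s_1s_2$ in $S_3$. Since $C_{s_1}C_{s_2}=C_{s_1s_2}$, we have $\theta_x\cong\theta_{s_2}\circ\theta_{s_1}$. We first compute $\theta_{s_1}L_{s_1}$. By \eqref{eq:mult}, the multiplicity of $L_w$ is the coefficient of $C_{s_1}$ in $C_wC_{s_1}|_{t=1}$, which is $2$ for $w=s_1$, $1$ for $w=e$, $1$ for $w=s_1s_2$ (as $C_{s_1s_2}C_{s_1}=C_{s_1s_2s_1}+C_{s_1}$), and $0$ otherwise. As the proof of Proposition~\ref{prop:split} will show, the two copies of $L_{s_1}$ sit at the ends: $\theta_{s_1}L_{s_1}$ has top and socle $L_{s_1}$, with $L_e\oplus L_{s_1s_2}$ in between. Now apply $\theta_{s_2}$. It kills every $L_w$ with $ws_2>w$, hence kills the top and the socle $L_{s_1}$, and also $L_e$. By exactness,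
\[
\theta_{s_1s_2}L_{s_1}\cong\theta_{s_2}L_{s_1s_2}.
\]
The module $L_{s_1s_2}$ occurred in the middle with multiplicity $\mu(s_1,s_1s_2)=1$. If this multiplicity were $k$, the right-hand side would be $(\theta_{s_2}L_{s_1s_2})^{\oplus k}$.
\end{example}

In general the multiplicities in the middle are $\mu$-coefficients. The next proposition records the mechanism; in Example~\ref{ex:S3} we have $s=s_1$, $W'=\{e,s_2\}$ and $x'=s_2$.

\begin{proposition}\label{prop:split}
Let $W'\subset S_n$ be a standard parabolic subgroup, $x'\in W'$, and $s\notin W'$ a simple reflection. Let $y\in S_n$ with $ys<y$ and $\theta_{x'}L_y=0$. Then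
\[
\theta_{sx'}L_y\;\cong\;\bigoplus_{z:\ zs>z}(\theta_{x'}L_z)^{\oplus\mu(y,z)} .
\]
\end{proposition}

\begin{proof}
\emph{The functor.} As $s\notin W'$, we have $sw>w$ for every $w\in W'$. By (H2), $C_sC_{x'}$ is $C_{sx'}$ plus terms $\mu(w,x')C_w$ with $w<x'$ and $sw<w$; such $w$ lie in $W'$, so there are none. Hence $C_sC_{x'}=C_{sx'}$ and $\theta_{sx'}\cong\theta_{x'}\circ\theta_s$.

\emph{Composition factors of $\theta_sL_y$.} By \eqref{eq:mult}, $[\theta_sL_y:L_w]$ is the coefficient of $C_y$ in $C_wC_s|_{t=1}$. If $ws<w$, then $C_wC_s|_{t=1}=2C_w|_{t=1}$, and the coefficient is $2$ for $w=y$ and $0$ for $w\ne y$. Let $w=z$ with $zs>z$. If $y<z$, the coefficient is $\mu(y,z)$ by (H2). If $y>z$, it is $1$ for $y=zs$ and $0$ otherwise, which is $\mu(z,y)$ by (H3). If $y,z$ are incomparable, both numbers are $0$. So $L_z$ has multiplicity $\mu(y,z)$ in all cases.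

\emph{Structure of $\theta_sL_y$.} By (O1), $\operatorname{Hom}(\theta_sL_y,L_w)\cong\operatorname{Hom}(T_{\mathrm{on}}L_y,T_{\mathrm{on}}L_w)$. Since $ys<y$, we have $\theta_sL_y\ne0$, so $T_{\mathrm{on}}L_y\neq0$, and this space has dimension $\delta_{w,y}$. The same holds for $\operatorname{Hom}(L_w,\theta_sL_y)$. Thus $\theta_sL_y$ has simple top $L_y$ and simple socle $L_y$. It contains $L_y$ twice, so it is not simple, and its socle lies in its radical, which is the unique maximal submodule. Therefore $J:=\mathrm{rad}/\mathrm{soc}$ has exactly the composition factors $L_z$, $zs>z$, with multiplicities $\mu(y,z)$. If $\mu(y,z)\ne0$, then $\ell(z)\not\equiv\ell(y)\bmod2$. So the factors of $J$ all have lengths of the same parity; by (O2) there are no extensions between them, and $J$ is semisimple: $J\cong\bigoplus_{zs>z}L_z^{\oplus\mu(y,z)}$.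

\emph{Conclusion.} The functor $\theta_{x'}$ is exact and kills $L_y$, hence kills the top and the socle of $\theta_sL_y$. So $\theta_{sx'}L_y\cong\theta_{x'}(\theta_sL_y)\cong\theta_{x'}J$.
\end{proof}

Each hypothesis has its task: $s\notin W'$ makes the composition $\theta_{x'}\theta_s$ the indecomposable functor $\theta_{sx'}$; $ys<y$ makes $\theta_sL_y$ nonzero; and $\theta_{x'}L_y=0$ removes the two modules $L_y$ that hold $J$ together. Without the last hypothesis the conclusion fails: for $x'=e$ in Example~\ref{ex:S3} the module $\theta_{s_1}L_{s_1}$ has simple top and is indecomposable, while $J$ has two summands. By (H3), a term with $z<y$ occurs only for $z=ys$, and with $\mu(y,z)=1$, so a coefficient $\mu(y,z)\ge 2$ must come from some $z>y$.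

We therefore look for $y,z$ with $\mu(y,z)\ge2$, $ys<y$, $zs>z$, and for an $x'$ in a parabolic subgroup avoiding $s$ with $\theta_{x'}L_y=0\neq\theta_{x'}L_z$.

\section{Parabolic subgroups and the criterion}\label{sec:parabolic}

By \eqref{eq:mult}, $\theta_{b^{-1}}L_y\ne0$ if and only if $C_y$ occurs in $C_wC_b|_{t=1}$ for some $w$. If $b$ lies in a parabolic subgroup $W'$, we want a test for vanishing inside $W'$. Write $y=da$ with $a\in W'$ and $d$ of minimal length in $dW'$. The next lemma, whose proof is in the style of M.~Geck, gives a necessary condition for nonvanishing that involves only $a$ and $b$, and says that passing from $a$ to $da$ does not change $\mu$-coefficients.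

\begin{lemma}\label{lem:parabolic}
Let $W'\subset W$ be standard parabolic, $X'$ the set of minimal length representatives of $W/W'$, $d\in X'$, and $a,a'',b\in W'$.
\begin{enumerate}
\item[(1)] $p_{da'',da}=p_{a'',a}$. Hence $\mu(da'',da)=\mu(a'',a)$.
\item[(2)] If $C_{da}$ occurs in $C_wC_b$ for some $w\in W$, then $a\le_Lb$ in $W'$. The same holds if $C_{da}$ occurs in $C_wC_b|_{t=1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The idea is to describe the left ideal of $H$ generated by a left ideal of $H(W')$ in terms of the Kazhdan--Lusztig basis. The $A$-span $\mathcal I_b$ of all $C_g$ with $g\in W'$, $g\le_Lb$ in $W'$, is a left ideal of $H(W')$ by the definition of $\le_L$, and it is bar-stable. Since $H=\bigoplus_{f\in X'}H_fH(W')$, the left ideal $\mathcal M_b:=H\mathcal I_b=\bigoplus_{f\in X'}H_f\mathcal I_b$ of $H$ is bar-stable with $A$-basis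
\[
H_fC_g\qquad(f\in X',\ g\in W',\ g\le_Lb).
\]
The bar involution is unitriangular in this basis if we order the index set by $(f',g')<(f,g)$ when $f'<f$. To see this, recall that $\overline{H_f}\in H_f+\sum_{x<f}AH_x$. Write such an $x$ as $x=f'w'$ with $f'\in X'$, $w'\in W'$; then $f'\le x<f$, and $H_xC_g=H_{f'}H_{w'}C_g\in H_{f'}\mathcal I_b$. So $\overline{H_fC_g}=\overline{H_f}\,C_g\in H_fC_g+\sum_{f'<f}H_{f'}\mathcal I_b$. The triangularity lemma gives a bar-invariant element
\[
\widetilde C_{f,g}\in H_fC_g+\sum_{f'<f,\ g'\le_Lb}t\mathbb Z[t]\,H_{f'}C_{g'} .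
\]
For all $f'\in X'$ and $g'\in W'$ we have $H_{f'}C_{g'}=\sum_{g''\in W'}p_{g'',g'}H_{f'g''}\in H_{f'g'}+\sum_{g''}t\mathbb Z[t]H_{f'g''}$. Hence $\widetilde C_{f,g}\in H_{fg}+\sum_xt\mathbb Z[t]H_x$, and so $\widetilde C_{f,g}=C_{fg}$.

It follows that the elements $C_{fg}$ with $f\in X'$, $g\le_Lb$ form an $A$-basis of $\mathcal M_b$. As $C_wC_b\in\mathcal M_b$, only these can occur in $C_wC_b$, which is (2); a coefficient that is nonzero at $t=1$ is nonzero. For (1), take $b=a$ and $(f,g)=(d,a)$. The coefficient of $H_{da''}$ in $C_{da}=\widetilde C_{d,a}$ comes from $H_dC_a$ alone, since the other terms involve only $H_{f'g''}$ with $f'\ne d$; it equals $p_{a'',a}$. Exchanging $a$ and $a''$ and adding gives the statement on $\mu$.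
\end{proof}

\begin{lemma}\label{lem:vanish}
Let $W'\subset S_n$ be standard parabolic, $d$ minimal in $dW'$, and $a,b\in W'$.
\begin{enumerate}
\item[(1)] If $a\not\le_Lb$ in $W'$, then $\theta_{b^{-1}}L_{da}=0$.
\item[(2)] $\theta_{b^{-1}}L_{db}\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $\theta_{b^{-1}}L_{da}\neq0$, then by \eqref{eq:mult} $C_{da}$ occurs in $C_wC_b|_{t=1}$ for some $w$, and Lemma~\ref{lem:parabolic}(2) gives $a\le_Lb$.

(2) We have $\ell(db)=\ell(d)+\ell(b)$ and $H_dH_b=H_{db}$. Expanding $C_d$ and $C_b$ in the basis $H_x$, we see that $H_{db}$ has coefficient $1$ in $C_dC_b$ and that all other $H_x$ occurring have $\ell(x)<\ell(db)$. Hence $C_{db}$ has coefficient $1$ in $C_dC_b$. Apply \eqref{eq:mult} with $w=d$.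
\end{proof}

\begin{proposition}\label{prop:criterion}
Let $W'\subset S_n$ be standard parabolic, $s\notin W'$ a simple reflection, $d$ minimal in $dW'$, and $a,b\in W'$. Suppose that
\begin{enumerate}
\item[(i)] $das<da$ and $dbs>db$;
\item[(ii)] $a\not\le_Lb$ in $W'$.
\end{enumerate}
Then $\theta_{b^{-1}}L_{db}\ne0$, and $(\theta_{b^{-1}}L_{db})^{\oplus\mu(a,b)}$ is a direct summand of $\theta_{sb^{-1}}L_{da}$.
\end{proposition}

\begin{proof}
By (ii) and Lemma~\ref{lem:vanish}(1), $\theta_{b^{-1}}L_{da}=0$. Since $das<da$, Proposition~\ref{prop:split} applies with $x'=b^{-1}$ and $y=da$. As $dbs>db$, the element $z=db$ contributes the summand $(\theta_{b^{-1}}L_{db})^{\oplus\mu(da,db)}$, and $\mu(da,db)=\mu(a,b)$ by Lemma~\ref{lem:parabolic}(1). The nonvanishing is Lemma~\ref{lem:vanish}(2).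
\end{proof}

Example~\ref{ex:S3} is the case $W'=\{e,s_2\}$, $s=d=s_1$, $a=e$, $b=s_2$.

\section{From a right cell to the criterion}\label{sec:letters}

\subsection{Inserting a letter}\label{subsec:insert}

Let $a\ne b$ lie in the same right cell of $S_m$. Then condition (ii) of Proposition~\ref{prop:criterion} holds for $W'=S_m$ by \eqref{eq:incomp}. For condition (i) we work in $S_{m+1}$ with $s=s_m$. The elements of $S_{m+1}$ that are minimal in their coset of $S_m$ are the permutations $c_p$, $1\le p\le m+1$, with
\[
c_p(m+1)=p,\qquad c_p(j)=j\ (j<p),\qquad c_p(j)=j+1\ (p\le j\le m).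
\]
For $w\in S_m$, the word of $c_pw$ arises from that of $w$ by raising the letters $\ge p$ by one and appending the letter $p$. So $c_pws_m<c_pw$ if and only if $c_p(w(m))>p$, that is, $w(m)\ge p$. Condition (i) for $d=c_p$ therefore says
\[
b(m)<p\le a(m),
\]
and such a $p$ exists exactly when $a(m)>b(m)$.

Condition (ii) also holds with $a$ and $b$ exchanged, and $\mu$ is symmetric. So, given $u\ne v$ in one right cell of $S_m$, we are done if $u$ and $v$ have different last letters: let $a$ be the one with the larger last letter. But the last letters may agree.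

\begin{example}\label{ex:S4}
Let $u=312$ and $v=132$ in $S_3$. Writing tableaux as rows separated by slashes, we have $\mathbf P(u)=\mathbf P(v)=12/3$, $\mathbf Q(u)=13/2$, $\mathbf Q(v)=12/3$, and $\mu(u,v)=1$ (here $u=s_2s_1$, $v=s_2$). Both words end in $2$. Deleting the common last letter leaves the patterns $21$ and $12$, which no longer lie in one right cell. However, if we keep the recording tableaux and change the insertion tableau to $13/2$, we get $a=213$ and $b=231$, again with $\mu(a,b)=1$, and now the last letters are $3$ and $1$. With $p=3$ we obtain $c_p=1243$, $c_pa=2143$ and $c_pb=2413$; the first of the last two has a descent at position $3$ and the second does not. Proposition~\ref{prop:criterion} with $s=s_3$ and $b^{-1}=312=s_2s_1$ shows that $\theta_{s_3s_2s_1}L_{2143}$ has the nonzero summand $\theta_{s_2s_1}L_{2413}$.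
\end{example}

So we show that $\mu(u,v)$ does not change when the common insertion tableau is replaced by another of the same shape, and then choose that tableau so that the last letters differ. The choice is impossible only if $m$ lies in the same box of both recording tableaux; in that case the common last letter can be deleted.

\subsection{Star operations}

Changing $\mathbf P$ while keeping $\mathbf Q$ can be done in elementary steps that multiply by simple reflections on the left. The steps are the star operations of \cite[\S4]{KL}.

\begin{lemma}\label{lem:star}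
Let $\sigma,\tau$ be simple reflections with $\sigma\tau$ of order $3$, and $D=\{w:|\mathcal L(w)\cap\{\sigma,\tau\}|=1\}$. The elements of $D$ are $\sigma d,\tau\sigma d,\tau d,\sigma\tau d$, where $d$ runs over the elements that are minimal in $\langle\sigma,\tau\rangle d$; let $*$ be the involution of $D$ with $\sigma d\leftrightarrow\tau\sigma d$ and $\tau d\leftrightarrow\sigma\tau d$. If $a,b\in D$ and $\mathcal L(a)\cap\{\sigma,\tau\}=\mathcal L(b)\cap\{\sigma,\tau\}$, then $\mu({*a},{*b})=\mu(a,b)$.
\end{lemma}

\begin{proof}
Let $d,d'$ be minimal in their $\langle\sigma,\tau\rangle$-cosets, $a=\sigma d$, and $b\in\{\sigma d',\sigma\tau d'\}$. Then $\sigma b<b$, $\tau b>b$, $*a=\tau a>a$ and $\sigma(\tau a)>\tau a$. We compare the coefficients of $H_{\tau a}$ in the two expansions of $C_\tau C_b$ given by (H1) and (H2):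
\[
p_{a,b}+t^{-1}p_{\tau a,b}=p_{\tau a,\tau b}+\sum_{w<b,\ \tau w<w}\mu(w,b)\,p_{\tau a,w},
\]
and then take coefficients of $t^1$.

\emph{Left side.} By (H3) for $\sigma$, $t^{-1}p_{\tau a,b}=p_{\sigma\tau a,b}$. So we get $[p_{a,b}]_1+[p_{\sigma\tau a,b}]_1$.

\emph{Terms of the sum with $\sigma w<w$.} Here $p_{\tau a,w}=t\,p_{\sigma\tau a,w}$, whose $t^1$-coefficient is $\delta_{w,\sigma\tau a}$. The element $\sigma\tau a=\sigma\tau\sigma d$ has both $\sigma$ and $\tau$ in its left descent set, so it is different from $b$ (as $\tau b>b$), and it is an index of the sum if and only if it is $<b$; otherwise $p_{\sigma\tau a,b}=0$. So these terms together give $[p_{\sigma\tau a,b}]_1$.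

\emph{Terms of the sum with $\sigma w>w$.} By (H3), $\mu(w,b)\neq0$ forces $w=\sigma b$, with $\mu(w,b)=1$. If $b=\sigma d'$, then $w=d'$, which is not an index since $\tau d'>d'$. If $b=\sigma\tau d'$, then $w=\tau d'={*b}$, which satisfies $\tau w<w<b$ and $\sigma w>w$; the contribution is $[p_{*a,*b}]_1$.

\emph{First term on the right.} If $b=\sigma d'$, then $\tau b={*b}$ and the contribution is $[p_{*a,*b}]_1$. If $b=\sigma\tau d'$, then $\tau b=\tau\sigma\tau d'$ has $\sigma$ as a left descent, so $p_{\tau a,\tau b}=t\,p_{\sigma\tau a,\tau b}$, which contributes $\delta_{\sigma\tau a,\tau b}=\delta_{d,d'}$, because $\sigma\tau a=\sigma\tau\sigma d$ and $\sigma\tau\sigma=\tau\sigma\tau$.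

The terms $[p_{\sigma\tau a,b}]_1$ cancel, and we obtain for all $d,d'$
\[
\text{(A)}\quad [p_{\sigma d,\sigma d'}]_1=[p_{\tau\sigma d,\tau\sigma d'}]_1,\qquad
\text{(B)}\quad [p_{\sigma d,\sigma\tau d'}]_1=[p_{\tau\sigma d,\tau d'}]_1+\delta_{d,d'},
\]
and, exchanging $\sigma$ and $\tau$,
\[
\text{(A$'$)}\quad [p_{\tau d,\tau d'}]_1=[p_{\sigma\tau d,\sigma\tau d'}]_1,\qquad
\text{(B$'$)}\quad [p_{\tau d,\tau\sigma d'}]_1=[p_{\sigma\tau d,\sigma d'}]_1+\delta_{d,d'} .
\]
The pairs in $D$ with common descent $\sigma$ are $\{\sigma d,\sigma d'\}$, $\{\sigma\tau d,\sigma\tau d'\}$ and $\{\sigma d,\sigma\tau d'\}$; those with common descent $\tau$ are $\{\tau d,\tau d'\}$, $\{\tau\sigma d,\tau\sigma d'\}$ and $\{\tau\sigma d,\tau d'\}$. The involution $*$ matches them as follows.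
\begin{itemize}
\item $\{\sigma d,\sigma d'\}$ and $\{\tau\sigma d,\tau\sigma d'\}$: add (A) for $(d,d')$ and for $(d',d)$.
\item $\{\tau d,\tau d'\}$ and $\{\sigma\tau d,\sigma\tau d'\}$: add (A$'$) for $(d,d')$ and for $(d',d)$.
\item $\{\sigma d,\sigma\tau d'\}$ and $\{\tau\sigma d,\tau d'\}$: put $a=\sigma d$, $b=\sigma\tau d'$. Then (B) says $[p_{a,b}]_1=[p_{*a,*b}]_1+\delta_{d,d'}$, and (B$'$) with $d,d'$ exchanged says $[p_{*b,*a}]_1=[p_{b,a}]_1+\delta_{d,d'}$. Adding, the two $\delta_{d,d'}$ cancel and $\mu(a,b)=\mu(*a,*b)$.
\end{itemize}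
Since $*$ is an involution, all pairs are covered.
\end{proof}

\begin{lemma}\label{lem:changeP}
Let $u,v\in S_m$ with $\mathbf P(u)=\mathbf P(v)$, and let $T$ be any standard tableau of the same shape. Let $a,b\in S_m$ correspond to $(T,\mathbf Q(u))$ and $(T,\mathbf Q(v))$. Then $\mu(a,b)=\mu(u,v)$.
\end{lemma}

\begin{proof}
\emph{Step 1: star operations respect right cells and $\mathbf Q$.} Let $g\sim_Rh$ and let $g\in D$ for some $\sigma,\tau$ as in Lemma~\ref{lem:star}. All elements of this right cell have the same left descent set. So they all lie in $D$, and any two of them satisfy the hypothesis of Lemma~\ref{lem:star}; in particular $\mu(*g,*h)=\mu(g,h)$.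

For $f\in D$ we have $*f\sim_Lf$. Indeed the two elements differ by left multiplication by a simple reflection, so $\mu(f,*f)=1$, and $\mathcal L(f)\cap\{\sigma,\tau\}$, $\mathcal L(*f)\cap\{\sigma,\tau\}$ are different singletons; now use the left-handed version of \eqref{eq:gen} in both directions. Consequently $\mathcal R(*f)=\mathcal R(f)$ and $\mathbf Q(*f)=\mathbf Q(f)$.

A chain of generating relations \eqref{eq:gen} of $\le_R$ leading from $g$ to $h$, or back, stays in the right cell. Each relation $\mu(x,w)\ne0$, $\mathcal R(x)\not\subset\mathcal R(w)$ in it remains true for $*x,*w$, because $\mu(*x,*w)=\mu(x,w)$ and $\mathcal R$ does not change. Thus $*g\sim_R{*h}$, that is, $\mathbf P(*g)=\mathbf P(*h)$.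

\emph{Step 2: star operations are the dual Knuth moves.} Let $\sigma=s_i$, $\tau=s_{i+1}$. In the words of $d,\ \sigma d,\ \tau\sigma d,\ \tau d,\ \sigma\tau d$, with $d$ as in Lemma~\ref{lem:star}, the values $i,i+1,i+2$ appear from left to right in the orders
\[
(i,i{+}1,i{+}2),\quad(i{+}1,i,i{+}2),\quad(i{+}2,i,i{+}1),\quad(i,i{+}2,i{+}1),\quad(i{+}1,i{+}2,i).
\]
So $\sigma d\leftrightarrow\tau\sigma d$ exchanges the values $i+1,i+2$ when $i$ stands between them, and $\tau d\leftrightarrow\sigma\tau d$ exchanges $i,i+1$ when $i+2$ stands between them. As $i$ varies, these are exactly the dual Knuth moves: exchange the values $j,j+1$ if $j-1$ or $j+2$ stands between them. By Knuth's theorem, applied to inverses, any two permutations with the same recording tableau are connected by dual Knuth moves.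

\emph{Step 3.} Choose a sequence of star operations leading from $u$ to $a$, and apply the same sequence to $v$. By Step~1, inductively, after each operation the two insertion tableaux agree (so the next operation is defined on both elements), the recording tableaux are unchanged, and $\mu$ is preserved. At the end $v$ has become the element with tableaux $(T,\mathbf Q(v))$, which is $b$.
\end{proof}

\subsection{Separating the last letters}

If $m$ lies in the same box of $\mathbf Q(u)$ and $\mathbf Q(v)$, reverse insertion returns equal last letters for every choice of the common insertion tableau. In that case the last letter carries no information and can be deleted.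

\begin{lemma}\label{lem:delete}
Let $u,v\in S_m$ be distinct with $\mathbf P(u)=\mathbf P(v)$, and suppose that $m$ occupies the same box of $\mathbf Q(u)$ and $\mathbf Q(v)$. Then there are distinct $u',v'\in S_{m-1}$ with $\mathbf P(u')=\mathbf P(v')$ and $\mu(u',v')=\mu(u,v)$.
\end{lemma}

\begin{proof}
Reverse insertion from this box gives the same last letter $u(m)=v(m)$ and the same insertion tableau for the first $m-1$ letters. Let $u',v'\in S_{m-1}$ be the permutations whose words are the first $m-1$ letters of $u$ and $v$, with these letters renumbered $1,\dots,m-1$ in order. Insertion only compares letters, so $\mathbf P(u')=\mathbf P(v')$. Moreover $u=cu'$ and $v=cv'$, where $c\in S_m$ has $c(m)=u(m)$ and $c(1)<\dots<c(m-1)$; this $c$ is minimal in $cS_{m-1}$. So $u'\ne v'$, and $\mu(u,v)=\mu(u',v')$ by Lemma~\ref{lem:parabolic}(1).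
\end{proof}

\begin{proposition}\label{prop:data}
Let $u\ne v$ lie in the same right cell of $S_m$. Then there are $m'\le m$, elements $a,b\in S_{m'}$, and $c\in S_{m'+1}$ minimal in $cS_{m'}$, such that, with $s=s_{m'}$,
\[
\mu(a,b)=\mu(u,v),\qquad a\not\le_Lb\ \text{in }S_{m'},\qquad cas<ca,\qquad cbs>cb .
\]
\end{proposition}

\begin{proof}
As long as the largest number occupies the same box in both recording tableaux, apply Lemma~\ref{lem:delete}. The process stops, since $S_1$ has no two distinct elements. So we obtain $m'\le m$ and $u',v'\in S_{m'}$ with $\mathbf P(u')=\mathbf P(v')$ and $\mu(u',v')=\mu(u,v)$, such that $m'$ lies in different boxes of $\mathbf Q(u')$ and $\mathbf Q(v')$. These boxes are removable corners of the common shape, so they lie in different columns $j_u\neq j_v$. As $\mu$ is symmetric, we may assume $j_u>j_v$.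

Let $T$ be the standard tableau of this shape whose columns, from left to right, are filled with consecutive numbers from top to bottom. We claim that reverse insertion in $T$ from a corner in column $j$ returns the top entry of column $j$. Indeed, let $e$ be an entry of column $j$ that is not in the first row. The entry above it is $e-1$, which is the largest number smaller than $e$. So the entry $e$ of the corner replaces $e-1$, which then replaces $e-2$, and so on up column~$j$. (A corner in the first row is itself the top entry of its column and leaves at once.)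

Let $a,b\in S_{m'}$ correspond to $(T,\mathbf Q(u'))$ and $(T,\mathbf Q(v'))$. By Lemma~\ref{lem:changeP}, $\mu(a,b)=\mu(u',v')=\mu(u,v)$. By the claim, $a(m')$ and $b(m')$ are the top entries of columns $j_u$ and $j_v$ of $T$, so $a(m')>b(m')$. In particular $a\ne b$, and since $a\sim_Rb$, \eqref{eq:incomp} gives $a\not\le_Lb$. Finally let $c=c_p$ with $p=a(m')$, as in Section~\ref{subsec:insert} with $m'$ in place of $m$; as $b(m')<p\le a(m')$, the descent conditions hold.
\end{proof}

In Example~\ref{ex:S4} the tableau $T$ is $13/2$.

\section{Proofs of the main theorems}\label{sec:proofs}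

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $u\ne v$ in the same right cell of $S_{16}$ with $k:=\mu(u,v)\ge2$, and let $m'\le16$, $a,b,c$ and $s=s_{m'}$ be as in Proposition~\ref{prop:data}. Let $n\ge17\ge m'+1$ and regard $W'=S_{m'}\subset S_{m'+1}\subset S_n$ as standard parabolic subgroups. Then $c$ is minimal in $cW'$ also in $S_n$, the descents at $s$ are unchanged, and $s\notin W'$. Proposition~\ref{prop:criterion} with $d=c$ shows that, for
\[
x=sb^{-1},\qquad y=ca,
\]
the module $\theta_xL_y$ has the direct summand $(\theta_{b^{-1}}L_{cb})^{\oplus k}$ with $\theta_{b^{-1}}L_{cb}\ne0$ and $k\ge2$. So $\theta_xL_y$ is nonzero and decomposable.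
\end{proof}

To get many summands we place $r$ copies of the data side by side in commuting subgroups and apply the criterion once for each copy.

\begin{proof}[Proof of Theorem~\ref{thm:many}]
Let $m'\le m$, $a,b,c$ and $s$ be as in Proposition~\ref{prop:data}, so $\mu(a,b)=k$. As $n\ge r(m+1)\ge r(m'+1)$, we can choose pairwise commuting standard parabolic subgroups $W_1,\dots,W_r\cong S_{m'+1}$ of $S_n$, supported on disjoint consecutive intervals. Let $W_j'\cong S_{m'}$, $a_j,b_j\in W_j'$, $c_j\in W_j$ and the simple reflection $\sigma_j\in W_j\setminus W_j'$ be the copies in $W_j$ of $S_{m'},a,b,c,s$. Put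
\[
y_j=c_ja_j,\qquad z_j=c_jb_j,\qquad x_j'=b_j^{-1},\qquad x_j=\sigma_jb_j^{-1}.
\]

\emph{Commuting functors.} If $g\in W_i$ and $h\in W_j$ with $i\neq j$, then $C_g$ and $C_h$ commute. The product $C_gC_h$ is bar-invariant; as $H_{g'}H_{h'}=H_{g'h'}$ for $g'\in W_i$, $h'\in W_j$, it lies in $H_{gh}+\sum_xt\mathbb Z[t]H_x$ and so equals $C_{gh}$. The same holds for more factors. Hence $\theta_g\theta_h\cong\theta_h\theta_g\cong\theta_{gh}$; in particular $\theta_{x_j}$ commutes with $\theta_{x_i'}$ for $i\ne j$, and for $x:=x_1\cdots x_r$ we have $\theta_x\cong\theta_{x_r}\cdots\theta_{x_1}$.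

\emph{Claim.} Put $y^{(j)}=z_1\cdots z_j\,y_{j+1}\cdots y_r$. For $0\le j\le r$ the module $\theta_{x_j}\cdots\theta_{x_1}L_{y^{(0)}}$ has the direct summand
\[
\bigl(\theta_{x_j'}\cdots\theta_{x_1'}L_{y^{(j)}}\bigr)^{\oplus k^j}.
\]

For $j=0$ there is nothing to prove. Let $j\ge1$ and assume the claim for $j-1$. Put
\[
d=z_1\cdots z_{j-1}\,c_j\,y_{j+1}\cdots y_r .
\]
Since different $W_i$ commute, $da_j=y^{(j-1)}$ and $db_j=y^{(j)}$. Lengths add over the factors from $W_1,\dots,W_r$. So $d$ is minimal in $dW_j'$ because $c_j$ is minimal in $c_jW_j'$, and $da_j\sigma_j<da_j$, $db_j\sigma_j>db_j$ because $y_j\sigma_j<y_j$, $z_j\sigma_j>z_j$. Moreover $a_j\not\le_Lb_j$ in $W_j'$ and $\mu(a_j,b_j)=k$. Proposition~\ref{prop:criterion}, with $W'=W_j'$ and $\sigma_j$ in the role of $s$, shows that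
\[
(\theta_{x_j'}L_{y^{(j)}})^{\oplus k}\quad\text{is a direct summand of}\quad\theta_{x_j}L_{y^{(j-1)}} .
\]
By the claim for $j-1$, the module $\theta_{x_j}\theta_{x_{j-1}}\cdots\theta_{x_1}L_{y^{(0)}}$ has the direct summand
\[
\theta_{x_j}\bigl(\theta_{x_{j-1}'}\cdots\theta_{x_1'}L_{y^{(j-1)}}\bigr)^{\oplus k^{j-1}}
\cong\bigl(\theta_{x_{j-1}'}\cdots\theta_{x_1'}\,\theta_{x_j}L_{y^{(j-1)}}\bigr)^{\oplus k^{j-1}},
\]
which in turn has the direct summand $\bigl(\theta_{x_{j-1}'}\cdots\theta_{x_1'}\theta_{x_j'}L_{y^{(j)}}\bigr)^{\oplus k^j}$. Since the $\theta_{x_i'}$ commute, this is the claim for $j$.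

\emph{Conclusion.} Take $j=r$ and put $y=y^{(0)}=y_1\cdots y_r$, $M=\theta_{x_r'}\cdots\theta_{x_1'}L_{y^{(r)}}$. Then $M^{\oplus k^r}$ is a direct summand of $\theta_xL_y$. With $g=b_1\cdots b_r$ in the standard parabolic subgroup $W'=W_1'\cdots W_r'$ we have $M\cong\theta_{g^{-1}}L_{y^{(r)}}$ and $y^{(r)}=z_1\cdots z_r=(c_1\cdots c_r)\,g$, where $c_1\cdots c_r$ is minimal in its coset of $W'$. So $M\neq0$ by Lemma~\ref{lem:vanish}(2).

By Krull--Schmidt, $\theta_xL_y$ has at least $k^r\ge2^r$ indecomposable summands. For the pair in $S_{16}$ obtained from Theorem~\ref{thm:MW}, this happens for all $n\ge17r$.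
\end{proof}

\begin{remark}
The bound $n\ge17$ reflects only the input: a pair in a right cell of $S_m$ with $\mu\ge2$ gives counterexamples for all $n\ge m+1$. The argument gives no information about the smallest $n$ for which the conjecture fails.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BjBr} Bj\"orner and Brenti, Chapter 6.

\bibitem{Hu} Humphreys, book on category $\mathcal O$, Chapter 8.

\bibitem{KL} Kazhdan and Lusztig, 1979.

\bibitem{KCP} \emph{Kostant Cuspidal Permutations}, \texttt{https://github.com/roice2026/roice2026.github.io}.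

\bibitem{Lu} Lusztig, \emph{Hecke algebras with unequal parameters}.

\bibitem{MW} McLarnan and Warrington, \emph{Counterexamples to the 0--1 conjecture}, Represent. Theory \textbf{7} (2003), 181--195.

\end{thebibliography}

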